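\title{Removing triangle equalities from orbits of abelian groups of sup-norm isometries}

\begin{abstract}
Let $X$ be a finite subset of $\mathbb{R}^n$ on which an abelian group of sup-norm isometries acts transitively. We prove that the points of $X$ can be moved by arbitrarily small amounts so that no three of the new points satisfy the triangle inequality with equality. Each point $x$ is moved to $x+\delta\sigma(x)$ with $\sigma(x)\in\{\pm1\}^n$, and every distance grows by exactly $2\delta$; in particular $|X|\le 2^n$. The signs are chosen by a combinatorial rule that starts from a maximal independent set of a graph on the group.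
\end{abstract}

\section{Introduction}\label{sec:intro}

Throughout, $\mathbb{R}^n$ carries the sup-norm distance $d(x,y)=\max_{1\le i\le n}|x_i-y_i|$, and $B(x;\varepsilon)=\{y\in\mathbb{R}^n: d(x,y)<\varepsilon\}$. A \emph{sup-norm isometry} of a set $X\subseteq\mathbb{R}^n$ is a map $g$ of $X$ onto itself with $d(g(x),g(y))=d(x,y)$ for all $x,y\in X$; it is not required to extend to $\mathbb{R}^n$. A group of such maps acts \emph{transitively} if for all $x,y\in X$ one of its elements sends $x$ to $y$. Pairwise distinct points $x^1,\dots,x^m$ of a set $Y\subseteq\mathbb{R}^n$ form an \emph{additive chain of length $m$} in $Y$ if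
\[
d(x^1,x^m)=\sum_{k=1}^{m-1}d(x^k,x^{k+1}).
\]
An additive chain of length $3$ is a triangle equality $d(x,z)=d(x,y)+d(y,z)$ among three distinct points.

For the Euclidean distance such an equality means that the three points are collinear, and in dimension at least $2$ a small perturbation removes it. For the sup norm it can be stable. If each of $(0,0)$, $(1,0)$, $(2,0)$ is moved by less than $1/4$, the first coordinates still differ by more than $1/2$ and the second by less than $1/2$; all three distances are differences of first coordinates, and the chain survives.

Symmetry does not forbid additive chains. The rotation $R(x_1,x_2)=(-x_2,x_1)$ generates a cyclic group that acts transitively by sup-norm isometries on the square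
\[
Q=\{(1,0),(0,1),(-1,0),(0,-1)\}.
\]
Neighbors in $Q$ are at distance $1$ and opposite points at distance $2$, so every point is the middle of a chain. These chains are fragile, however, because the distance between neighbors is attained in both coordinates. Scaling $Q$ keeps all four chains, but turning it slightly removes them: among the points $\pm(1+\delta,\delta)$ and $\pm(-\delta,1+\delta)$ neighbors are at distance $1+2\delta$ and opposite points at distance $2+2\delta<2(1+2\delta)$. The question is whether a transitive abelian group always leaves this much room. The following statement is posed as a conjecture, Conjecture~B, in \cite{source}; we prove it.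

\begin{theorem}\label{thm:main}
Let $X$ be a finite set in $\mathbb{R}^n$ on which an abelian group of sup-norm isometries acts transitively. Then for each $\varepsilon>0$ one can choose, for each $x\in X$, a point $\tilde x\in B(x;\varepsilon)$ such that $X'=\{\tilde x:x\in X\}$ has no additive chain of length $3$.
\end{theorem}

In the turned square every point has moved by $\pm\delta$ in every coordinate and every distance has grown by $2\delta$, the most that such a move allows. Adding the same positive constant to all distances makes every triangle inequality strict, so we look for a perturbation of this kind in general. For $x\ne y$ write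
\[
x<_i y\quad\text{if}\quad y_i-x_i=d(x,y).
\]
Any two distinct points are related in this way, in some order, for at least one $i$. Given a map $\sigma:X\to\{\pm1\}^n$, call a pair of distinct points of $X$ \emph{good} if it can be written $\{x,y\}$ with $x<_iy$, $\sigma_i(x)=-1$ and $\sigma_i(y)=+1$ for some $i$: the signs push the two points apart in a coordinate that attains their distance.

\begin{theorem}\label{thm:signs}
Let $X\subset\mathbb{R}^n$ be finite and nonempty, and let an abelian group of sup-norm isometries act transitively on $X$. Then there is a map $\sigma:X\to\{\pm1\}^n$ for which every pair of distinct points of $X$ is good.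
\end{theorem}

\begin{corollary}\label{cor:bound}
Under the hypotheses of Theorem~\ref{thm:signs}, $|X|\le 2^n$.
\end{corollary}

Section~\ref{sec:signs} derives Theorem~\ref{thm:main} and Corollary~\ref{cor:bound} from Theorem~\ref{thm:signs}, whose proof fills the rest of the paper. The sign $\sigma_i(v)$ is in dispute only if some points lie below $v$ and some above $v$ for $<_i$; it can then favor one of these two sides. Section~\ref{sec:group} shows that the group supplies many such choices to each pair. Section~\ref{sec:default} gives a simple rule that satisfies most pairs and shows on the square and the octahedron how it fails and how it is repaired. Section~\ref{sec:layers} defines the repaired rule in general, and Section~\ref{sec:proof} verifies it.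

\section{Signs and perturbations}\label{sec:signs}

No group is needed to relate good signs to chain-free perturbations. Part (a) of the next proposition is the reduction; parts (b) and (c) show that it loses nothing.

\begin{proposition}\label{prop:equiv}
Let $Y\subset\mathbb{R}^n$ be finite with at least two points.
\begin{itemize}
\item[(a)] Suppose every pair is good for $\sigma:Y\to\{\pm1\}^n$. Then $\sigma$ is injective, and for every $\delta>0$ the points $\tilde y=y+\delta\sigma(y)$ satisfy $d(\tilde x,\tilde y)=d(x,y)+2\delta$ for $x\neq y$ and contain no additive chain of length $3$.
\item[(b)] If $Y$ has no additive chain of length $3$, there is a map $\sigma$ for which every pair is good.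
\item[(c)] If for each $\varepsilon>0$ there are points $\tilde y\in B(y;\varepsilon)$, $y\in Y$, with no additive chain of length $3$ among them, there is a map $\sigma$ for which every pair of $Y$ is good.
\end{itemize}
\end{proposition}

\begin{proof}
(a) The sign vectors of a good pair differ in some coordinate, so $\sigma$ is injective. Each point moves by $\delta$, so $d(\tilde x,\tilde y)\le d(x,y)+2\delta$, and the coordinate that makes $\{x,y\}$ good gives equality. In particular $\tilde x\neq\tilde y$. For pairwise distinct $x,y,z$,
\[
d(\tilde x,\tilde z)=d(x,z)+2\delta\le d(x,y)+d(y,z)+2\delta<d(\tilde x,\tilde y)+d(\tilde y,\tilde z).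
\]

(b) If $x<_iy<_iz$, then $d(x,z)\ge z_i-x_i=d(x,y)+d(y,z)$, so $x,y,z$ is an additive chain. Hence this configuration does not occur in $Y$. Put $\sigma_i(y)=+1$ if $x<_iy$ for some $x\in Y$, and $\sigma_i(y)=-1$ otherwise. If $x<_iy$, then $\sigma_i(y)=+1$, nothing lies below $x$ for $<_i$, and $\sigma_i(x)=-1$.

(c) Let $\gamma$ be the least positive value of $d(x,y)-(y_i-x_i)$ over all $i$ and all ordered pairs $x\ne y$ in $Y$. For a given pair, one of the two orders gives a value in $[d(x,y),2d(x,y)]$, so $\gamma\le 2d(x,y)$. Take $\varepsilon<\gamma/4$. Then the points $\tilde y$ are distinct, and $\tilde x<_i\tilde y$ implies $d(x,y)-(y_i-x_i)<4\varepsilon<\gamma$, that is, $x<_iy$. So the signs that (b) gives to the points $\tilde y$ are good for $Y$.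
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main} and Corollary~\ref{cor:bound} from Theorem~\ref{thm:signs}]
There is nothing to prove if $|X|\le1$. Otherwise apply Proposition~\ref{prop:equiv}(a) with $0<\delta<\varepsilon$.
\end{proof}

The bound $2^n$ is attained by $\{0,1\}^n$, on which the maps $x_i\mapsto1-x_i$ generate a transitive abelian group. Transitivity cannot be dropped from Theorem~\ref{thm:main}, by the three points on a line in Section~\ref{sec:intro}. Commutativity cannot be dropped either. The eight maps $(x_1,x_2)\mapsto(\pm x_1,\pm x_2)$ and $(x_1,x_2)\mapsto(\pm x_2,\pm x_1)$ form a nonabelian group that acts transitively by sup-norm isometries on the eight points $(\pm1,\pm2)$, $(\pm2,\pm1)$. Since $8>2^2$, parts (a) and (c) of Proposition~\ref{prop:equiv} show that for some $\varepsilon>0$ every perturbation by less than $\varepsilon$ has an additive chain of length $3$.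

\section{Ends, middles and parallelograms}\label{sec:group}

\subsection{The group as a coordinate system}

Let $X$ be as in Theorem~\ref{thm:signs} and let $A$ be the group, written additively. If $g\in A$ fixes a point $x$, then $g(h(x))=h(g(x))=h(x)$ for all $h\in A$, and by transitivity $g$ is the identity. So, for a fixed $x_0\in X$, the map $a\mapsto a(x_0)$ is a bijection from $A$ to $X$. We identify the two sets; in particular $A$ is finite. Put $\rho(g)=d(g(x_0),x_0)$. Applying the isometry $-b$ gives $d(a,b)=\rho(a-b)$ for $a,b\in A$, and the axioms of a metric become
\[
\rho(g)=0\iff g=0,\qquad \rho(-g)=\rho(g),\qquad \rho(g+h)\le\rho(g)+\rho(h).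
\]
Let $f_i(a)$ be the $i$-th coordinate of the point $a$. The definition of the sup norm says that
\begin{equation}\label{eq:lip}
|f_i(a)-f_i(b)|\le\rho(a-b)\ \text{ for all } i,\ \text{ with equality for at least one } i.
\end{equation}
The distance is invariant under translation, but the functions $f_i$ need not be: which coordinates attain the distance from $v$ to $v+s$ may depend on $v$ in a way over which we have no control. The proof therefore uses only \eqref{eq:lip} and the properties of $\rho$.

A \emph{site} is a pair $(v,i)$ with $v\in A$ and $1\le i\le n$; one sign $\sigma_i(v)$ is to be chosen at each site. The two \emph{sides} of $(v,i)$ record the points below and above $v$ by their differences from $v$: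
\begin{align*}
L_i(v)&=\{s\neq0: f_i(v)-f_i(v+s)=\rho(s)\},\\
U_i(v)&=\{s\neq0: f_i(v+s)-f_i(v)=\rho(s)\}.
\end{align*}
They are disjoint because $\rho(s)>0$, and
\begin{equation}\label{eq:flip}
s\in L_i(v)\iff -s\in U_i(v+s).
\end{equation}
A site is an \emph{end} if exactly one of its sides is nonempty, and a \emph{middle} if both are. Replacing $f_i$ by $-f_i$ interchanges the two sides, so it changes neither these notions nor the statement that two elements lie on opposite sides of a site.

Nonzero elements $s,t\in A$ are \emph{opposed}, written $s\approx t$, if
\[
\rho(s-t)=\rho(s)+\rho(t).
\]
This says that $v+s,\ v,\ v+t$ is an additive chain, for one and hence every $v$. The relation is symmetric, $s\not\approx s$, and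
\begin{equation}\label{eq:neg}
s\approx t\iff -s\approx -t .
\end{equation}
Here commutativity has a geometric meaning: if $v+s,\ v,\ v+t$ is a chain, then so is the other half $v+s,\ v+s+t,\ v+t$ of the parallelogram. Let $S$ be the set of nonzero elements that are opposed to some element. By \eqref{eq:neg}, $S=-S$.

\begin{lemma}\label{lem:opp}
If $s$ and $t$ lie on opposite sides of a middle, then $s\approx t$. In particular both sides of a middle are contained in $S$.
\end{lemma}

\begin{proof}
For $s\in L_i(v)$ and $t\in U_i(v)$ we have $\rho(s)+\rho(t)=f_i(v+t)-f_i(v+s)\le\rho(t-s)\le\rho(s)+\rho(t)$.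
\end{proof}

\begin{lemma}\label{lem:ends}
Let $h\ne0$, $h\notin S$, and suppose $|f_i(v+h)-f_i(v)|=\rho(h)$. Then $(v,i)$ and $(v+h,i)$ are ends.
\end{lemma}

\begin{proof}
The element $h$ lies on a side of $(v,i)$ and $-h$ on a side of $(v+h,i)$. Neither is in $S$, so by Lemma~\ref{lem:opp} neither site is a middle.
\end{proof}

\subsection{Coordinates in which a given point is an end}

At an end there is only one sensible sign, and it suits every pair that could use the site. So we want coordinates that attain a given distance and in which one of the two points is an end. They come from prolonging a difference, without loss in the triangle inequality, until it cannot be prolonged further. This is where finiteness of $X$ first enters.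

\begin{lemma}\label{lem:extend}
For every $g\neq0$ there is $l\in A$ with $\rho(g+l)=\rho(g)+\rho(l)$ and $g+l\notin S$.
\end{lemma}

\begin{proof}
Call $l$ admissible if $\rho(g+l)=\rho(g)+\rho(l)$; for instance $l=0$ is admissible. Choose an admissible $l$ with $\rho(g+l)$ as large as possible. If $g+l\in S$, then $g+l\approx -k$ for some $k\ne0$, and
\[
\rho(g+l+k)=\rho(g)+\rho(l)+\rho(k)\ge\rho(g)+\rho(l+k)\ge\rho(g+l+k).
\]
Equality holds throughout, so $l+k$ is admissible and $\rho(g+l+k)>\rho(g+l)$, a contradiction.
\end{proof}

We say that a site $(v,i)$ \emph{reaches} $s$ if $(v,i)$ is a middle, $s$ lies on one of its sides, and $(v+s,i)$ is an end. It reaches $s$ \emph{against} $t$ if moreover $t$ lies on the other side.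

\begin{lemma}[Parallelogram lemma]\label{lem:par}
Let $y,z\neq0$ satisfy $\rho(y+z)=\rho(y)+\rho(z)$, and let $v\in A$. Then there is a coordinate $i$ such that $(v,i)$ is an end, $(v+y,i)$ reaches $-y$ against $z$, and $(v+z,i)$ reaches $-z$ against $y$.
\end{lemma}

\begin{proof}
Since $\rho(y+z)>0$, Lemma~\ref{lem:extend} applies to $g=y+z$ and gives $h=y+z+l\notin S$ with $\rho(h)=\rho(y)+\rho(z)+\rho(l)>0$. Choose $i$ with $|f_i(v+h)-f_i(v)|=\rho(h)$. By Lemma~\ref{lem:ends}, $(v,i)$ is an end. Replacing $f_i$ by $-f_i$ if necessary, we assume $f_i(v+h)-f_i(v)=\rho(h)$. Along the path $v,\ v+y,\ v+y+z,\ v+h$ the increments of $f_i$ are at most $\rho(y)$, $\rho(z)$, $\rho(l)$ and add up to the sum of these numbers, so they equal them. Thus $-y\in L_i(v+y)$ and $z\in U_i(v+y)$. Because $A$ is abelian, $v,\ v+z,\ v+z+y,\ v+h$ is a second path with the same endpoints and steps $z,y,l$ (Figure~\ref{fig:par}), and the same argument gives $-z\in L_i(v+z)$ and $y\in U_i(v+z)$.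
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.9]
\draw[->,gray] (-3.6,-0.2)--(-3.6,4.3) node[above,black] {$f_i$};
\draw[->,thick] (0,0)--(-1.5,1.2) node[midway,below left] {$y$};
\draw[->,thick] (0,0)--(1.5,1.9) node[midway,below right] {$z$};
\draw[->,thick] (-1.5,1.2)--(0,3.1) node[midway,above left] {$z$};
\draw[->,thick] (1.5,1.9)--(0,3.1) node[midway,above right] {$y$};
\draw[->,thick,dashed] (0,3.1)--(0,4.1) node[midway,right] {$l$};
\fill (0,0) circle (2pt) node[below] {$v$ (end)};
\fill (-1.5,1.2) circle (2pt) node[left] {$v+y$};
\fill (1.5,1.9) circle (2pt) node[right] {$v+z$};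
\fill (0,3.1) circle (2pt);
\fill (0,4.1) circle (2pt) node[right] {$v+y+z+l$ (end)};
\end{tikzpicture}
\caption{The parallelogram lemma. Height is the coordinate $f_i$, chosen to attain the distance from $v$ to $v+y+z+l$. Each arrow rises by the full distance between its endpoints, so $v+y$ and $v+z$ are middles of the same coordinate $i$, while nothing lies below $v$.}\label{fig:par}
\end{figure}

Half of the conclusion is a converse to Lemma~\ref{lem:opp} that holds at every point. The full lemma, in which one coordinate works at two vertices, is needed only in the last step of the proof.

\begin{corollary}\label{cor:reach}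
If $s\approx t$ and $v\in A$, there is a coordinate $i$ such that $(v,i)$ reaches $s$ against $t$.
\end{corollary}

\begin{proof}
Apply Lemma~\ref{lem:par} with base point $v+s$, $y=-s$ and $z=t$.
\end{proof}

\subsection{Picking sides}

At an end we push the point away from its nonempty side: $\sigma_i(v)=+1$ if $L_i(v)\neq\emptyset$ and $\sigma_i(v)=-1$ if $U_i(v)\ne\emptyset$. At a site with two empty sides put $\sigma_i(v)=+1$. At a middle we \emph{pick} one side and push the point away from it: $\sigma_i(v)=+1$ if $L_i(v)$ is picked, and $\sigma_i(v)=-1$ if $U_i(v)$ is picked. If $(v,i)$ reaches $s$ and picks the side of $s$, we say that it \emph{serves} the pair $\{v,v+s\}$.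

\begin{lemma}\label{lem:serve}
Whatever sides are picked, every pair $\{v,v+h\}$ with $h\neq0$, $h\notin S$ is good, and every pair that is served by some middle is good.
\end{lemma}

\begin{proof}
For $h\notin S$ take $i$ attaining the distance from $v$ to $v+h$. Both sites are ends by Lemma~\ref{lem:ends}. The lower point has a nonempty side $U_i$ and sign $-1$; the upper point has a nonempty side $L_i$ and sign $+1$.

Let $(v,i)$ serve $\{v,v+s\}$. If $s\in L_i(v)$, then $v+s<_iv$ and $\sigma_i(v)=+1$; by \eqref{eq:flip} the nonempty side of the end $(v+s,i)$ is $U_i(v+s)$, so $\sigma_i(v+s)=-1$. If $s\in U_i(v)$, then $v<_iv+s$, $\sigma_i(v)=-1$, the nonempty side of $(v+s,i)$ is $L_i(v+s)$, and $\sigma_i(v+s)=+1$.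
\end{proof}

It remains to pick sides so that every pair $\{w,w+y\}$ with $y\in S$ is served. Such a pair has a chance at each endpoint: if $y\approx t$, Corollary~\ref{cor:reach} gives a middle at $w$ that reaches $y$ against $t$, and a middle at $w+y$ that reaches $-y$ against $-t$. The two coordinates differ, since $w$ is a middle of the first and an end of the second. This is the general form of the fragility seen in the square. The difficulty is competition: a middle that picks one side is lost to all pairs on the other.

\section{The default rule and its two failures}\label{sec:default}

Since the sides vary with the site in an unknown way, we look for a rule in terms of differences alone: fix a set $I\subseteq S$ of differences to be sacrificed, and let each middle pick the side away from $I$. For this to make sense $I$ should meet at most one side of each middle, and to serve many pairs it should be opposed to everything outside it. Recall that a set of vertices of a graph is \emph{independent} if no two of its elements are adjacent, and that an independent set that is maximal under inclusion has a neighbor of every vertex outside it. Fix a maximal independent set $I$ of the finite graph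 $(S,\approx)$. Then:
\begin{itemize}
\item[(I1)] $I$ meets at most one side of each middle, by Lemma~\ref{lem:opp}; if it meets one, that side is called the \emph{$I$-side};
\item[(I2)] every $y\in S\setminus I$ is opposed to some $s\in I$.
\end{itemize}
The \emph{default rule} picks the side opposite to the $I$-side, and picks arbitrarily where there is no $I$-side. If $y\in S\setminus I$, take $s$ from (I2); a middle at $w$ that reaches $y$ against $s$ serves $\{w,w+y\}$. A pair can be read from either endpoint, so the default rule serves every pair whose difference lies in $S$ but outside
\[
P=I\cap(-I).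
\]
If $P=\emptyset$, Theorem~\ref{thm:signs} is proved.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.4]
\draw[gray] (-1.7,0)--(1.7,0);
\draw[gray] (0,-1.6)--(0,1.6);
\draw[dashed] (1,0)--(0,1)--(-1,0)--(0,-1)--cycle;
\draw[->,thick] (1,0)--(1.3,0.3);
\draw[->,thick] (0,1)--(-0.3,1.3);
\draw[->,thick] (-1,0)--(-1.3,-0.3);
\draw[->,thick] (0,-1)--(0.3,-1.3);
\fill (1,0) circle (1.3pt) node[below right] {$0\mid 0$};
\fill (0,1) circle (1.3pt) node[above right] {$1\mid a$};
\fill (-1,0) circle (1.3pt) node[above left] {$2\mid a+b$};
\fill (0,-1) circle (1.3pt) node[below left] {$3\mid b$};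
\end{tikzpicture}
\caption{The square $\{(\pm1,0),(0,\pm1)\}$, each point labeled by an element of $\mathbb{Z}_4$ (left) and of $\mathbb{Z}_2^2=\{0,a,b,a+b\}$ (right). The arrows are sign vectors in $\{\pm1\}^2$; moving the points along them by $\delta$ increases all six sup-norm distances by $2\delta$.}\label{fig:square}
\end{figure}

\begin{example}[The square, cyclic group]\label{ex:z4}
Label $R^k(1,0)\in Q$ by $k\in\mathbb{Z}_4$ (Figure~\ref{fig:square}). Then $\rho(1)=\rho(3)=1$ and $\rho(2)=2$, so the only opposed elements are $1\approx3$. Each point is an end of the coordinate in which it is $\pm1$, and a middle, with sides $\{1\}$ and $\{3\}$, of the coordinate in which it is $0$. Take $I=\{1\}$, so $P=\emptyset$. Every middle picks $\{3\}$: each point is pushed away from its predecessor. The predecessor of $(1,0)$ is $(0,-1)$, so $\sigma(0)=(+1,+1)$, and turning the picture gives $\sigma(1)=(-1,+1)$, $\sigma(2)=(-1,-1)$, $\sigma(3)=(+1,-1)$. This is the turned square of Section~\ref{sec:intro}.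
\end{example}

In general $P$ cannot be avoided: if every element of $A$ equals its negative, then $P=I$. Some middles must then be \emph{reversed}, that is, made to pick their $I$-side, and each reversal takes a middle away from the pairs on the other side. The next two examples show the two ways in which the loss is made up.

\begin{example}[The octahedron]\label{ex:oct}
Let $X=\{\pm e_1,\pm e_2,\pm e_3\}\subset\mathbb{R}^3$ and $T(x_1,x_2,x_3)=(-x_3,x_1,x_2)$. Label $T^ke_1$ by $k\in\mathbb{Z}_6$, so that $0,\dots,5$ are $e_1,e_2,e_3,-e_1,-e_2,-e_3$. Then $\rho(3)=2$ and $\rho(s)=1$ for the other $s\neq0$, and the opposed elements are $1\approx4$ and $2\approx5$. A point $v$ has two zero coordinates. One of them equals $\pm1$ at $v+1$ and $v+4$ and gives a middle with sides $\{1\},\{4\}$; the other gives a middle with sides $\{2\},\{5\}$. Each middle reaches both of its elements.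

Take $I=\{1,5\}$, so that $P=I$. The default rule picks $\{4\}$ and $\{2\}$. Pairs with difference $\pm2$ are served twice and pairs with difference $\pm1$ not at all. Now reverse every middle that has $x=1$ against $u=4$. Each pair with difference $\pm1$ has the form $\{w,w+1\}$ and is served at $w$. The pair $\{w,w+4\}$ has lost its middle at $w$, but it is served at $w+4$ by the middle with $-u=2$ against $-x=5$. That middle is untouched, because $u$ is opposed to $x$ and not to $-x$: the element $u$ tells $x$ from $-x$.
\end{example}

\begin{example}[The square, Klein group]\label{ex:klein}
The maps $a(x_1,x_2)=(x_2,x_1)$ and $b(x_1,x_2)=(-x_2,-x_1)$ generate a group $\{0,a,b,a+b\}\cong\mathbb{Z}_2^2$ that also acts transitively on $Q$. With $x_0=(1,0)$ the labels are $a=(0,1)$, $b=(0,-1)$, $a+b=(-1,0)$. The only opposed elements are $a\approx b$. The middles are $(a,1)$, $(b,1)$, $(0,2)$, $(a+b,2)$; each has sides $\{a\},\{b\}$ and reaches both elements. Take $I=P=\{a\}$. Nothing tells $a$ from $-a=a$, and reversing all middles with $a$ against $b$ would leave the pairs with difference $b$ unserved. So we reverse one middle for each pair with difference $a$. The middles that reach each pair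 are:
\[
\begin{array}{ll}
\{0,a\}:\ (a,1),\ (0,2), &\qquad \{b,a+b\}:\ (b,1),\ (a+b,2),\\
\{0,b\}:\ (b,1),\ (0,2), &\qquad \{a,a+b\}:\ (a,1),\ (a+b,2).
\end{array}
\]
The choices must be consistent: reversing $(a,1)$ and $(a+b,2)$ serves both pairs in the first row and takes both middles from $\{a,a+b\}$. Reversing for each pair the middle with the \emph{least} coordinate, namely $(a,1)$ and $(b,1)$, leaves $(0,2)$ and $(a+b,2)$ to the second row. The signs are again those of Figure~\ref{fig:square}.
\end{example}

\section{Layers and the picking rule}\label{sec:layers}

In general a side has many elements, and both mechanisms occur together. Suppose we reverse the middles with $x$ against $u$, as in Example~\ref{ex:oct}. This harms every $y$ that lies on the same side as $u$. We would like to serve such a pair from its other endpoint, at a middle with $-y$ against $-x$, but the $I$-side of that middle may contain another element of $P$ that asks for a reversal. To stop such demands from colliding we rank the elements of $P$ in layers. A middle will be reversed only for the sake of the highest layer present on its $I$-side, and a harmed difference $y$ will be rescued at the highest layer to which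 it is opposed.

\subsection{The layers of $P$}

For $u\in S$ let $N(u)=\{p\in P:p\approx u\}$. Since $P=-P$, \eqref{eq:neg} gives $N(-u)=-N(u)$. By Lemma~\ref{lem:opp},
\begin{equation}\label{eq:DN}
\text{if $u$ lies on one side of a middle and $D$ is the other side, then } D\cap P\subseteq N(u).
\end{equation}
Call a set $K\subseteq P$ \emph{symmetric} if $K=-K$. For symmetric $K$, the \emph{trace} of $u\in S$ on $K$ is the symmetric set $K\cap(N(u)\cup N(-u))$, and $u$ \emph{splits} $K$ if $K\cap N(u)\neq K\cap N(-u)$. The last two sets are negatives of each other and have the same size, so $u$ splits $K$ exactly when some $x\in K$ is opposed to $u$ while $-x$ is not.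

Put $K_1=P$. Given a symmetric set $K_j$ that is split by some element of $S$, choose among such elements one, $u_j$, whose trace on $K_j$ has the \emph{fewest} elements. Let $X_j$ be this trace, and put
\[
O_j=\bigl(K_j\cap N(u_j)\bigr)\setminus N(-u_j)\ne\emptyset,\qquad E_j=K_j\cap N(u_j)\cap N(-u_j).
\]
Then $-O_j=(K_j\cap N(-u_j))\setminus N(u_j)$, so $X_j$ is the disjoint union of $O_j$, $-O_j$ and the symmetric set $E_j$. Let $K_{j+1}=K_j\setminus X_j$, which is symmetric and smaller than $K_j$. The process stops at the first $m$ such that no element of $S$ splits $K_m$; put $X_m=E_m=K_m$, which may be empty, and $O_m=\emptyset$. There is no $u_m$. The \emph{layers} $X_1,\dots,X_m$ partition $P$, and $K_j=X_j\cup\dots\cup X_m$. An element of $X_j$ has \emph{level} $j$; thus $p$ and $-p$ have the same level.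

With $u_1=4$, Example~\ref{ex:oct} has $O_1=\{1\}$, $E_1=\emptyset$, $m=2$ and $X_2=\emptyset$. Example~\ref{ex:klein} has $m=1$ and $E_1=\{a\}$. The sets $O_j$ will be treated as in the first example and the sets $E_j$ as in the second.

\begin{lemma}\label{lem:layers}
\begin{itemize}
\item[(a)] For $j<m$, every element of $N(u_j)$ has level at most $j$.
\item[(b)] Let $y\in S$ with $N(y)\neq\emptyset$, and let $M$ be the highest level of an element of $N(y)$. If $N(y)$ is disjoint from $O_M\cup(-O_M)$, then $N(y)\cap X_M=N(-y)\cap X_M\subseteq E_M$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) An element of $N(u_j)$ either lies outside $K_j$ and has level less than $j$, or lies in the trace $X_j$.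

(b) The set $N(-y)=-N(y)$ also has highest level $M$ and is also disjoint from the symmetric set $O_M\cup(-O_M)$. Elements of $K_M$ have level at least $M$, so $K_M\cap N(\pm y)=X_M\cap N(\pm y)\subseteq E_M$. It remains to see that $y$ does not split $K_M$. If $M=m$, this is the stopping condition. If $M<m$, the trace of $y$ on $K_M$ lies in $E_M$, which is smaller than $X_M$ because $O_M\ne\emptyset$; by the minimal choice of $u_M$, an element with so small a trace does not split $K_M$.
\end{proof}

Part (b) is the only use of the minimality of $u_j$. It says that in the top layer of $N(y)$ there is no third possibility: either $y$ is opposed to an element of $\pm O_M$, or it is opposed to $z$ and $-z$ alike, which is the hypothesis under which the parallelogram lemma will apply.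

If the $I$-side $D$ of a middle meets $P$, the \emph{level of the middle} is the highest level of an element of $D\cap P$. Other middles have no level.

\begin{lemma}\label{lem:level}
Let $j<m$, and let a middle have $u_j$ on one side and an element of $X_j$ on the other side $D$. Then $D$ is the $I$-side, the middle has level $j$, and $D\cap(-O_j)=\emptyset$.
\end{lemma}

\begin{proof}
The side $D$ meets $X_j\subseteq I$. By \eqref{eq:DN}, $D\cap P\subseteq N(u_j)$. This set contains only levels up to $j$, by Lemma~\ref{lem:layers}(a), and is disjoint from $-O_j$.
\end{proof}

\subsection{Reversed middles}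

\begin{definition}\label{def:rev}
Consider middles that have a level, and denote the $I$-side by $D$ and the other side by $D'$.
\begin{itemize}
\item A middle of level $j<m$ is \emph{hard reversed} if $D\cap O_j\neq\emptyset$ and $u_j\in D'$.
\item Let $e$ be a pair of points whose difference lies in $E_j$. A middle $(c,i)$ is a \emph{candidate} for $e$ if $e=\{c,c+z\}$ and $(c,i)$ reaches $z$, has level $j$, and satisfies $D\cap(-O_j)=\emptyset$. The candidate for $e$ with the least coordinate $i$ is \emph{soft reversed} for $e$.
\end{itemize}
A middle is \emph{reversed} if it is hard reversed or soft reversed for some pair.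
\end{definition}

In the second item $E_j$ is symmetric, so it contains both differences of $e$; the element $z$ lies in $I$, so it lies on $D$. For each $i$ there is at most one candidate $(c,i)$ for $e$, because one endpoint of $e$ must be a middle of $i$ and the other an end. The condition $D\cap(-O_j)=\emptyset$ keeps soft reversals away from the middles that are needed to repair hard reversals. It does not exclude too much:

\begin{lemma}\label{lem:cand}
Every pair $e=\{c,c+z\}$ with $z\in E_j$ has a candidate.
\end{lemma}

\begin{proof}
If $j<m$, then $z\approx u_j$, and Corollary~\ref{cor:reach} gives a middle $(c,i)$ that reaches $z$ against $u_j$. It is a candidate by Lemma~\ref{lem:level}. If $j=m$, take any $t\approx z$, which exists because $z\in S$, and a middle $(c,i)$ that reaches $z$ against $t$. Its level is $m$, the highest possible, and $O_m=\emptyset$.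
\end{proof}

The definition does not refer to any picks, so the following rule is well defined.

\medskip
\noindent\textbf{Picking rule.} \emph{A reversed middle picks its $I$-side. Every other middle follows the default rule.}
\medskip

\noindent The verification needs three conditions under which reversal is impossible or restricted.

\begin{lemma}\label{lem:rev}
\begin{itemize}
\item[(a)] A middle whose $I$-side is disjoint from $P$ is not reversed.
\item[(b)] A middle of level $j$ whose $I$-side meets $-O_j$ is not reversed.
\item[(c)] If a reversed middle $(v,i)$ has level $j$ and its $I$-side $D$ is disjoint from $O_j$, then it is soft reversed for a pair $\{v,v+z\}$ with $z\in D\cap E_j$.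
\end{itemize}
\end{lemma}

\begin{proof}
(a) Such a middle has no level. (b) A hard reversed middle of level $j$ has $D\cap(-O_j)=\emptyset$ by Lemma~\ref{lem:level}. A soft reversed middle of level $j$ is a candidate for a pair with difference in $E_j$, since the level of a candidate equals the level of the difference, and so $D\cap(-O_j)=\emptyset$ by definition. (c) The middle is not hard reversed, so it is soft reversed, and as in (b) the difference lies in $E_j$.
\end{proof}

\section{Every pair is served}\label{sec:proof}

\begin{proof}[Proof of Theorem~\ref{thm:signs}]
Define $\sigma$ by the picking rule. By Lemma~\ref{lem:serve} it suffices to show that every pair $e$ with differences $\pm y\in S$ is served. An \emph{orientation} of $e$ is a way $(v,\eta)$ of writing $e=\{v,v+\eta\}$; there are two, the other one being $(v+\eta,-\eta)$, and each of $y$, $-y$ occurs as $\eta$.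

\medskip\noindent\textbf{Case 1: $y\in P$.} Let $j$ be the level of $y$. If $y\in O_j\cup(-O_j)$, then $j<m$ and there is an orientation $(v,x)$ with $x\in O_j$. Since $x\approx u_j$, some middle $(v,i)$ reaches $x$ against $u_j$. It has level $j$ by Lemma~\ref{lem:level}, so it is hard reversed, picks the side of $x$, and serves $e$. If $y\in E_j$, then by Lemma~\ref{lem:cand} some middle is soft reversed for $e$, and it serves $e$.

\medskip
For $y\notin P$ we use the following principle, which restates the picking rule.
\begin{itemize}
\item[$(\ast)$] If $(v,\eta)$ is an orientation of $e$ and an unreversed middle $(v,i)$ reaches $\eta$ against an element of $I$, then $(v,i)$ serves $e$.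
\end{itemize}

\medskip\noindent\textbf{Case 2: $y\notin P$ and $N(y)=\emptyset$.} Then $N(-y)=\emptyset$ too. There is an orientation $(v,\eta)$ with $\eta\notin I$, and by (I2) an element $s\in I$ with $\eta\approx s$. Let $(v,i)$ reach $\eta$ against $s$. By \eqref{eq:DN} its $I$-side is disjoint from $P$, so it is unreversed by Lemma~\ref{lem:rev}(a), and $(\ast)$ applies. (This case contains all $y\notin P$ with $y\in I$ or $-y\in I$, since $I$ is independent. Reversals never harm those pairs.)

\medskip
From now on $y\notin P$ and $N(y)\ne\emptyset$. Let $M$ be the highest level in $N(y)$, which is also the highest level in $N(-y)$. By \eqref{eq:DN}, for $\eta\in\{y,-y\}$: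
\begin{itemize}
\item[$(\ast\ast)$] If $\eta$ lies on one side of a middle and the other side $D$ meets $X_M$, then $D$ is the $I$-side, $D\cap P\subseteq N(\eta)$, and the middle has level $M$.
\end{itemize}

\medskip\noindent\textbf{Case 3: $N(y)$ meets $O_M\cup(-O_M)$.} This is the mechanism of Example~\ref{ex:oct}. If $q\in N(y)\cap O_M$, then $-q\in N(-y)\cap(-O_M)$. So for one of the orientations $(v,\eta)$ there is $q'\in N(\eta)\cap(-O_M)$. Let $(v,i)$ reach $\eta$ against $q'$. By $(\ast\ast)$ it has level $M$, and its $I$-side meets $-O_M$. It is unreversed by Lemma~\ref{lem:rev}(b), and $(\ast)$ applies.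

\medskip\noindent\textbf{Case 4: $N(y)$ is disjoint from $O_M\cup(-O_M)$.} This is the mechanism of Example~\ref{ex:klein}. The set $N(-y)$ is also disjoint from $O_M\cup(-O_M)$, and by Lemma~\ref{lem:layers}(b)
\[
E^*:=N(y)\cap X_M=N(-y)\cap X_M
\]
is a nonempty subset of $E_M$. Consider all middles $(v,i)$ that reach $\eta$ against an element of $E^*$, where $(v,\eta)$ runs over both orientations of $e$. Such middles exist by Corollary~\ref{cor:reach}. As there are finitely many coordinates, we can choose one, $(v,i)$, with the \emph{greatest} $i$. We show that it is unreversed; then $(\ast)$ applies.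

Suppose $(v,i)$ is reversed, and let $D$ be its $I$-side. By $(\ast\ast)$ it has level $M$ and $D\cap P\subseteq N(\eta)$, so $D$ is disjoint from $O_M$. By Lemma~\ref{lem:rev}(c), $(v,i)$ is soft reversed for a pair $e'=\{v,v+z\}$ with $z\in D\cap E_M$; that is, $i$ is the least coordinate of a candidate for $e'$. Now $z\in N(\eta)\cap X_M=E^*$, so $z$ is opposed to $-\eta$ as well:
\[
\rho(\eta+z)=\rho(\eta)+\rho(z).
\]
Lemma~\ref{lem:par}, with base point $v$ and the elements $\eta$ and $z$, gives one coordinate $i'$ such that
\begin{itemize}
\item[(i)] $(v,i')$ is an end,
\item[(ii)] $(v+z,i')$ reaches $-z$ against $\eta$,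
\item[(iii)] $(v+\eta,i')$ reaches $-\eta$ against $z$.
\end{itemize}
The middle in (ii) is a candidate for $e'=\{v+z,(v+z)-z\}$. Indeed, $-z\in E_M$, so by $(\ast\ast)$ the side $D_1$ of $-z$ is the $I$-side, the level is $M$, and $D_1\cap P\subseteq N(\eta)$ is disjoint from $-O_M$. By the choice of the soft reversed candidate, $i\le i'$. Since $(v,i)$ is a middle and $(v,i')$ is an end, $i<i'$. But by (iii) the middle $(v+\eta,i')$ reaches $-\eta$ against $z\in E^*$, and $(v+\eta,-\eta)$ is an orientation of $e$. This contradicts the maximality of $i$.

\medskip
The four cases cover all $y\in S$, so every pair of distinct points of $X$ is good.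
\end{proof}

\begin{remark}
Case 4 can be followed in Example~\ref{ex:klein} with $e=\{a,a+b\}$ and $E^*=\{a\}$. The middle $(a,1)$ reaches $\eta=b$ against $z=a$, and it is soft reversed for $e'=\{a,0\}$. The parallelogram at $v=a$ gives $i'=2$: the middle $(0,2)$ is the candidate for $e'$ that was passed over, and in the same coordinate the middle $(a+b,2)$ is the one that serves $e$. Soft reversals take the lowest coordinate available, and the parallelogram lemma turns each of them into a higher coordinate at the other endpoint of the pair that was harmed.
\end{remark}

\begin{thebibliography}{1}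

\bibitem{source}
\emph{Transitive actions of finite abelian groups of sup-norm isometries},
\texttt{https://core.ac.uk/download/pdf/82140644.pdf}.

\end{thebibliography}
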